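
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{The minimal intervals in the $n$-card problem}


\begin{abstract}
Given $n\ge 2$ cards, each a list of $n$ nonnegative numbers with sum $1$, put them in some order and add the first number of the first card, the second number of the second card, and so on. Which closed intervals are sure to contain such a sum for at least one ordering, whatever the cards? We prove that the minimal intervals with this property are exactly
$\left[\frac{k}{n-1},\,1+\frac{k}{n-1}\right]$, $k=0,1,\dots,n-1$. The proof shows that whenever the possible sums avoid a closed interval of length $1$ containing $1$, the side of this interval on which a sum lies is decided by the card in one single position; an averaging argument then finishes. The same structure determines which open intervals around $1$ of length greater than $1$ can be free of sums, and which cards attain the longest gap.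
\end{abstract}

\section{The problem and the results}

Let $n\ge2$. We are given $n$ cards. On each card $n$ nonnegative real numbers are written one below the other, with sum $1$. We order the cards as we like, read off the first number of the first card, the second number of the second card, \dots, the $n$th number of the $n$th card, and add these $n$ numbers. A closed interval $[a,b]$ has the \emph{$n$-card property} if, for every choice of the cards, some ordering gives a sum in $[a,b]$. The \emph{$n$-card problem} asks for the intervals that are minimal, with respect to inclusion, among those with the $n$-card property.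

It is convenient to write the cards as the rows of a matrix. A \emph{card matrix} is an $n\times n$ matrix $A=(a_{ij})$ with $a_{ij}\ge0$ and all row sums equal to $1$. An ordering of the cards is a bijection $\sigma$ from rows to columns, which we call a \emph{placement}: row $i$ stands at column $\sigma(i)$. Its sum is
\[
S(\sigma)=\sum_{i} a_{i\,\sigma(i)}\ \ge 0 .
\]
Each cell $(i,j)$ belongs to $(n-1)!$ of the $n!$ placements, so the average of $S$ over all placements is
\begin{equation}\label{eq:avg}
\frac{(n-1)!}{n!}\sum_{i,j}a_{ij}=\frac1n\cdot n=1 .
\end{equation}
Moreover, $n$ identical cards give the sum $1$ in every order, so every interval with the property contains $1$. The question is how far from $1$, below and above, an interval must reach.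

Some simple cases suggest what to expect. By \eqref{eq:avg} some sum is at most $1$, so $[0,1]$ always has the property. For $n=2$ the two sums for rows $(a,1-a)$, $(b,1-b)$ are $1+a-b$ and $1-(a-b)$. They lie in $[0,2]$ and are symmetric about $1$, so both $[0,1]$ and $[1,2]$ have the property. For general $n$, any closed interval of length $2$ containing $1$ has the property. Indeed, if it contained no sum, then by \eqref{eq:avg} there would be sums on both sides of it. One passes from any placement to any other by exchanging two rows at a time, so some such exchange would change the sum by more than $2$. But an exchange only replaces two entries by two others, and all entries lie in $[0,1]$. The real question is whether length $2$ can be brought down to length $1$. Put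
\[
I_k=\left[\frac{k}{n-1},\;1+\frac{k}{n-1}\right],\qquad k=0,1,\dots,n-1 .
\]
For $n=2,3,4$ the minimal intervals are known to be exactly $I_0,\dots,I_{n-1}$; for $n=4$, for instance, they are $[0,1]$, $[\frac13,\frac43]$, $[\frac23,\frac53]$, $[1,2]$. Problem~3 of \cite{cards} asks whether this holds for every $n$. The answer is yes.

\begin{theorem}\label{thm:main}
For $n\ge2$ and $0\le k\le n-1$, the interval $I_k$ has the $n$-card property. The minimal closed intervals with the $n$-card property are exactly $I_0,I_1,\dots,I_{n-1}$.
\end{theorem}

The restriction to closed intervals is not essential.

\begin{theorem}\label{thm:anykind}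
Let $n\ge2$. An interval $J\subset\mathbb R$ of any kind (open, half-open, closed, unbounded) contains a sum $S(\sigma)$ for every card matrix $A$ if and only if $J\supseteq I_k$ for some $k\in\{0,\dots,n-1\}$. In particular, no endpoint of $I_k$ can be dropped.
\end{theorem}

The proof gives more: every card matrix whose sums leave a gap of length greater than $1$ around $1$ has a simple structure. The extremal matrices are the following. For $1\le k\le n-1$ let $E_k$ be the card matrix with
\[
k\ \text{rows}\ \bigl(0,\tfrac1{n-1},\dots,\tfrac1{n-1}\bigr)
\qquad\text{and}\qquad
n-k\ \text{rows}\ (1,0,\dots,0).
\]

\begin{theorem}\label{thm:gaps}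
Let $n\ge2$, let $A$ be a card matrix, and suppose that $L<1<H$ are consecutive values of $S$ (both are sums, and no sum lies strictly between them) with $H-L>1$. Then there are a column $v$ and a set $M$ of $m$ rows, $1\le m\le n-1$, such that $S(\sigma)\ge H$ if the row at column $v$ is in $M$, and $S(\sigma)\le L$ otherwise. Moreover
\[
L\ge 1-\frac{m}{n-1},\qquad H\le 1+\frac{n-m}{n-1},\qquad H-L\le\frac{n}{n-1}.
\]
Equality $H-L=\frac n{n-1}$ holds if and only if, up to permuting rows and columns, $A=E_{n-m}$. Consequently, for $x<1<y$ with $y-x>1$, some card matrix has no sum in $(x,y)$ if and only if $(x,y)\subseteq\left(\frac{k-1}{n-1},\,1+\frac{k}{n-1}\right)$ for some $1\le k\le n-1$.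
\end{theorem}

Nonnegativity of the entries is essential: already for $n=2$ the rows $(N,1-N)$ and $(0,1)$ have the sums $1+N$ and $1-N$ only, so, letting $N$ grow, we see that without it no bounded interval would have the property.

The matrices $E_k$ (Section~\ref{sec:extremal}) quickly show that an interval with the property must contain some $I_k$. That each $I_k$ has the property is the substance of the paper. Section~\ref{sec:three} does this by hand for $n=3$. Sections \ref{sec:swaps}--\ref{sec:column} extend the structural part of the argument to all $n$, and Section~\ref{sec:average} completes the proof of Theorems~\ref{thm:main} and~\ref{thm:anykind}. Theorem~\ref{thm:gaps} is proved in Section~\ref{sec:gaps}.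

\section{Cards that force the intervals}\label{sec:extremal}

In $E_k$ only the row at column $1$ matters. If it is a row $(0,\frac1{n-1},\dots,\frac1{n-1})$, then the other $k-1$ rows of this kind contribute $\frac1{n-1}$ each and all remaining rows contribute $0$. If it is a row $(1,0,\dots,0)$, it contributes $1$, all $k$ rows of the other kind contribute $\frac1{n-1}$ each, and the rest contribute $0$. Hence
\begin{equation}\label{eq:Ek}
\text{the sums of } E_k \text{ are exactly } \frac{k-1}{n-1}\ \text{ and }\ 1+\frac{k}{n-1}.
\end{equation}

\begin{lemma}\label{lem:lower}
Let $J$ be an interval of any kind that contains a sum of every card matrix. Then $J\supseteq I_k$ for some $k\in\{0,\dots,n-1\}$.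
\end{lemma}

\begin{proof}
Identical cards give $1\in J$. Let $k^*$ be the largest $k\in\{0,\dots,n-1\}$ with $1+\frac k{n-1}\in J$; it exists because $k=0$ qualifies. If $k^*=n-1$, then $1,2\in J$, so $J\supseteq[1,2]=I_{n-1}$. If $k^*<n-1$, then by \eqref{eq:Ek} for $E_{k^*+1}$ the interval $J$ contains $\frac{k^*}{n-1}$ or $1+\frac{k^*+1}{n-1}$. The second is excluded by the maximality of $k^*$. So $\frac{k^*}{n-1}$ and $1+\frac{k^*}{n-1}$ are in $J$, that is, $J\supseteq I_{k^*}$.
\end{proof}

\section{Three cards by hand}\label{sec:three}

We first record the combinatorics of three rows and three columns, which is used again in Section~\ref{sec:triples}.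

\begin{lemma}\label{lem:parity}
Let $R$ be a set of three rows and $C$ a set of three columns. The six bijections $R\to C$ split into two classes of three such that:
\begin{enumerate}
\item[(i)] the three members of a class partition the nine cells of $R\times C$;
\item[(ii)] two members of different classes share exactly one cell $(t,j)$, and they differ by exchanging the two rows of $R\setminus\{t\}$, which stand at the two columns of $C\setminus\{j\}$; every cell of $R\times C$ arises in this way from exactly one such pair.
\end{enumerate}
In particular each cell lies in exactly two of the six bijections, one from each class.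
\end{lemma}

\begin{proof}
Identify $C$ with $R$ and take the even and the odd permutations as the classes. Let $\pi\neq\rho$ be two of the bijections. They agree at the rows fixed by the permutation $\pi^{-1}\rho$ of $R$. If $\pi,\rho$ are in the same class, $\pi^{-1}\rho$ is a $3$-cycle and fixes nothing. So the members of a class are disjoint sets of three cells each, and together they fill all nine. If $\pi,\rho$ are in different classes, $\pi^{-1}\rho$ is a transposition and fixes exactly one row $t$; this gives the first part of (ii). By (i) each cell lies in exactly one member of each class, which gives the rest.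
\end{proof}

Now let $n=3$. By \eqref{eq:avg} the interval $I_0=[0,1]$ has the property. To treat $I_1=[\frac12,\frac32]$ and $I_2=[1,2]$, let $c=\frac12$ or $c=1$ and suppose that no sum lies in $[c,1+c]$. Call a placement \emph{low} if its sum is less than $c$ and \emph{high} if its sum is greater than $1+c$.

\emph{Step 1: counting highs.} By Lemma~\ref{lem:parity}(i) the three sums in each parity class add up to the sum of all entries, which is $3$. Three lows in a class would add up to less than $3c\le3$. Two highs in a class, with a nonnegative third sum, would give more than $2(1+c)\ge3$. So each class contains exactly one high.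

\emph{Step 2: one column decides.} By Lemma~\ref{lem:parity}(ii) the two highs share a cell $(t,v)$, and no other placement contains it. So a placement is high if and only if row $t$ stands at column $v$.

\emph{Step 3: averages.} The two high sums add up to $2a_{tv}$ plus the four entries of the other two rows outside column $v$, hence to at most $2+2=4$. All six sums add up to $6$, so the four low sums add up to at least $2$. Therefore $2(1+c)<4$ and $4c>2$, that is,
\[
\tfrac12<c<1 ,
\]
which is false for $c=\frac12$ and for $c=1$. So $I_1$ and $I_2$ have the property, and with Lemma~\ref{lem:lower} the case $n=3$ is settled.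

Note how the contradiction arises. Steps 1 and 2 derive a structure, and nothing is wrong with that structure: for $\frac12<c<1$ the matrix $E_2$ has no sum in $[c,1+c]$. Only the averages in Step 3 see that $c$ is a special value. The general proof has the same shape. Two things become harder. When we move three rows and leave $n-3$ rows fixed, the sum over a parity class is no longer known but only bounded above by $3$, so Step 1 leaves further patterns to exclude. And for different triples of rows we may find different cells $(t,v)$; we have to show that they lie in one column.

\section{Swaps and the star lemma}\label{sec:swaps}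

In Sections~\ref{sec:swaps}--\ref{sec:column}, and in Section~\ref{sec:average} up to \eqref{eq:noninteger}, we fix a card matrix $A$ and a real number $c$ and make the \textbf{standing assumption}
\begin{equation}\label{eq:gap}
0\le c\le 1\quad\text{and no placement } \sigma \text{ has } S(\sigma)\in[c,1+c].
\end{equation}
As before, $\sigma$ is \emph{low} if $S(\sigma)<c$ and \emph{high} if $S(\sigma)>1+c$; being low or high is the \emph{status} of $\sigma$. Every placement has a status. Since $c\le1\le1+c$ and the average of $S$ is $1$, both statuses occur.

A \emph{swap} exchanges two rows $p\ne q$ standing at columns $r,s$. It is \emph{crossing} if it changes the status; we then say that $\{r,s\}$ is a crossing column pair of $\{p,q\}$. Suppose the high one of the two placements has $p$ at $r$ and $q$ at $s$. Only these two rows move, so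
\begin{equation}\label{eq:cross}
(a_{pr}+a_{qs})-(a_{ps}+a_{qr})>1 .
\end{equation}
In particular the two entries on the high side satisfy $a_{pr}+a_{qs}>1$. With $d_j=a_{pj}-a_{qj}$ the left side of \eqref{eq:cross} is $d_r-d_s$. Whether \eqref{eq:cross} can hold therefore depends only on the difference of the rows $p$ and $q$, which has little room, since both rows have sum $1$.

\begin{lemma}[Star lemma]\label{lem:star}
For fixed rows $p\ne q$ that admit a crossing swap, all crossing column pairs of $\{p,q\}$ contain a common column. They do not include all three pairs from a set of three columns.
\end{lemma}

\begin{proof}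
Call a pair of columns $\{r,s\}$ \emph{big} if $|d_r-d_s|>1$. By \eqref{eq:cross} every crossing column pair is big. Since $|d_j|\le1$ for all $j$, the numbers $d_r,d_s$ of a big pair have strictly opposite signs: if $d_r-d_s>1$, then $d_s<d_r-1\le0$ and $d_r>1+d_s\ge0$.

Among three columns two have values of $d$ that are not of strictly opposite signs, so the three pairs from a set of three columns are not all big. Two big pairs are never disjoint: if $\{r,s\}$, $\{r',s'\}$ were disjoint big pairs with $d_r,d_{r'}>0>d_s,d_{s'}$, then
\[
2<(d_r-d_s)+(d_{r'}-d_{s'})=(d_r+d_{r'})+(|d_s|+|d_{s'}|)\le 2 ,
\]
because the positive parts of the $d_j$ add up to at most $\sum_j a_{pj}=1$, and the negative parts to at most $\sum_ja_{qj}=1$. This is a contradiction.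

So big pairs pairwise intersect. If there is only one big pair, there is nothing more to show. Otherwise let $\{r,s\}$ and $\{r,s'\}$ be two different big pairs. A big pair avoiding $r$ must meet both and so is $\{s,s'\}$; then all three pairs of $\{r,s,s'\}$ would be big, which we excluded. Hence all big pairs contain $r$.
\end{proof}

\section{Moving three rows}\label{sec:triples}

Let $n\ge3$. Choose a set $R$ of three rows and a placement $\sigma$, and put $C=\sigma(R)$. The \emph{triple $R$ at $\sigma$} consists of the six placements that agree with $\sigma$ outside $R$. Each is given by a bijection $\pi:R\to C$, and we speak of $\pi$ as low or high. Let $F\ge0$ be the contribution of the fixed rows, and put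
\[
x(\pi)=\sum_{i\in R}a_{i\,\pi(i)},\qquad c'=c-F\le1 .
\]
Then $\pi$ is low exactly when $x(\pi)<c'$, and high exactly when $x(\pi)>1+c'$. If some $\pi$ is low, then $c'>x(\pi)\ge0$. By Lemma~\ref{lem:parity}(i) the $x(\pi)$ in each class add up to the same number $T=\sum_{i\in R,\,j\in C}a_{ij}$, and $T\le3$.

\begin{lemma}\label{lem:patterns}
For each triple one of the following holds:
\begin{enumerate}
\item[(a)] all six placements have the same status;
\item[(b)] exactly one of the six is high;
\item[(c)] there is a cell $(t,v)\in R\times C$, called the \emph{pivot}, such that either [$\pi$ is high if and only if $\pi(t)=v$] or [$\pi$ is low if and only if $\pi(t)=v$].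
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that not all six statuses agree. Let $u\ge w$ be the numbers of highs in the two parity classes.

\emph{$u=3$.} Some placement is low, so $c'>0$, and the class with three highs gives $T>3(1+c')>3$, a contradiction.

\emph{$(u,w)=(2,0)$.} The first class gives $T>2(1+c')$, as its third sum is nonnegative; the second gives $T<3c'$. So $c'>2$, a contradiction.

\emph{$(u,w)=(2,1)$.} Let the first class consist of the highs $e_1,e_2$ and the low $e_3$, and the second of the high $o_1$ and the lows $o_2,o_3$. Let $t$ be the row of the cell shared by $e_3$ and $o_1$. By Lemma~\ref{lem:parity}, each of the three cells in row $t$ of $R\times C$ belongs to exactly one $e$ and one $o$. So row $t$ matches the two classes: $e_3$ with $o_1$, and $e_1,e_2$ with $o_2,o_3$ in some order. In all three matched pairs one member is high and the other low. A matched pair sharing the cell $(t,j)$ differs by a swap of the two rows of $R\setminus\{t\}$ at the columns $C\setminus\{j\}$. So these two rows have crossing swaps at all three column pairs of $C$, contradicting Lemma~\ref{lem:star}.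

\emph{$(u,w)=(1,0)$.} This is (b).

\emph{$(u,w)=(1,1)$.} The two highs are in different classes. They share a cell $(t,v)$ and are the only two of the six containing it, by Lemma~\ref{lem:parity}. This is the first version of (c).

\emph{$(u,w)=(2,2)$.} The same argument for the two lows gives the second version of (c).
\end{proof}

An isolated high, case (b), cannot be excluded by looking only at the triple: the total $T$ may be small. For $n=3$ we know $T=3$. For $n\ge4$ we bring in a fourth row. An isolated high makes three entries on its diagonal large. Moving two of these three rows together with the fourth row yields triples to which case (c) must apply, and their pivots produce more large entries in the same rows than the row sums allow.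

\begin{lemma}\label{lem:nob}
Case \textup{(b)} of Lemma~\ref{lem:patterns} never occurs.
\end{lemma}

\begin{proof}
If $n=3$, then $F=0$, $T=3$, and in case (b) one class consists of three lows. So $3=T<3c\le3$, a contradiction.

Let $n\ge4$ and suppose that (b) occurs. Relabel rows and columns so that $R=\{1,2,3\}$ and the unique high placement of the triple is $\sigma$ with $\sigma(i)=i$ for all $i$. Swapping any two of the rows $1,2,3$ in $\sigma$ gives a low placement. By \eqref{eq:cross},
\begin{equation}\label{eq:diag}
a_{ii}+a_{jj}>1\qquad\text{for } i\ne j \text{ in } \{1,2,3\}.
\end{equation}

\emph{For $i\le3$, swapping the rows $i$ and $4$ in $\sigma$ gives a high placement.} Otherwise this swap is crossing and $a_{ii}+a_{44}>1$ by \eqref{eq:cross}. But swapping instead the two rows of $\{1,2,3\}\setminus\{i\}$ gives a low placement which still contains the cells $(i,i)$ and $(4,4)$, so $a_{ii}+a_{44}<c\le1$, a contradiction.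

\emph{The triple of rows $i,j,4$ at $\sigma$.} Let $\{i,j,k\}=\{1,2,3\}$. In this triple, $\sigma$ is high, swapping $i,j$ gives a low, and swapping $i,4$ or $j,4$ gives a high. With at least three highs and at least one low, Lemma~\ref{lem:patterns} leaves only (c), in the version ``low if and only if $\pi(t)=v$'', since the other version has only two highs. The pivot cell lies in the low placement $i\mapsto j$, $j\mapsto i$, $4\mapsto4$ but not in the high placement $\sigma$. So it is $(i,j)$ or $(j,i)$.

Suppose it is $(i,j)$. Then $i\mapsto4$, $4\mapsto j$, $j\mapsto i$ is high, since row $i$ is not at column $j$. Writing $F'=\sum_{l\ge5}a_{ll}$, we have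
\[
a_{i4}+a_{4j}+a_{ji}+a_{kk}+F'>1+c,\qquad
a_{ij}+a_{ji}+a_{44}+a_{kk}+F'<c .
\]
Subtracting gives $a_{i4}+a_{4j}>1+a_{ij}+a_{44}\ge1$. Let us write $i\to j$ if $a_{i4}+a_{4j}>1$. If the pivot is $(j,i)$, the same computation with $i$ and $j$ exchanged gives $j\to i$.

\emph{Conclusion.} So any two of $1,2,3$ are joined by an arrow in at least one direction. Keep one arrow for each pair. Three arrows on three vertices either form a directed cycle or go from one vertex to both others and between these two; in either case there are distinct $i,j,k$ with $i\to j\to k$. Then
\[
(a_{i4}+a_{4j})+(a_{j4}+a_{4k})>2\quad\text{and}\quad a_{4j}+a_{4k}\le1 ,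
\]
so $a_{i4}+a_{j4}>1$. But rows $i$ and $j$ have sum $1$, so $a_{i4}\le1-a_{ii}$ and $a_{j4}\le1-a_{jj}$. Thus $a_{i4}+a_{j4}\le2-(a_{ii}+a_{jj})<1$ by \eqref{eq:diag}, a contradiction.
\end{proof}

\section{One column decides the status}\label{sec:column}

By Lemmas~\ref{lem:patterns} and~\ref{lem:nob}, every triple with both statuses has a pivot $(t,v)$. Its row $t$ may well change with the triple: in $E_k$ with $1<k<n-1$ there are several rows of each kind. What should not change is the column $v$. So we attach columns to pairs of rows, using the star lemma, and show that only one column arises.

\begin{proposition}\label{prop:column}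
Under the standing assumption \eqref{eq:gap} there is a column $v$ such that the status of a placement depends only on which row stands at column $v$.
\end{proposition}

\begin{proof}
If $n=2$, the row at column $1$ determines the placement. Let $n\ge3$, and let $\Gamma$ be the set of pairs of rows that admit at least one crossing swap. Both statuses occur and any two placements are connected by swaps, so $\Gamma\ne\emptyset$.

\emph{Centers.} Let $\{p,q\}\in\Gamma$ have a crossing swap at the placement $\sigma$, and let $i\ne p,q$ be a row. The triple $R=\{p,q,i\}$ at $\sigma$ contains both statuses, so it has a pivot $(t,v)$. Put $C=\sigma(R)$. A swap inside the triple is crossing if and only if it changes the truth of ``$\pi(t)=v$'', that is, if and only if it involves both row $t$ and column $v$. Since the given swap of $p$ and $q$ is crossing, $t\in\{p,q\}$.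

Let $x\in R\setminus\{t\}$ and $w\in C\setminus\{v\}$. Taking $\pi$ with $\pi(t)=v$ and $\pi(x)=w$, we see that the swap of $t$ and $x$ at the columns $v,w$ is crossing. So $\{t,x\}\in\Gamma$, and both pairs $\{v,w\}$, $w\in C\setminus\{v\}$, are crossing column pairs of $\{t,x\}$. Their only common column is $v$. By Lemma~\ref{lem:star}, $v$ is therefore the unique column contained in all crossing column pairs of $\{t,x\}$. In general, if a pair in $\Gamma$ has a unique column contained in all its crossing column pairs, we call this column its \emph{center}; it does not depend on the choice of $\sigma$ and $i$. Since $t\in\{p,q\}$, we can take for $x$ the other element of $\{p,q\}$, and also $x=i$. This shows: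
\begin{itemize}
\item every pair $\{p,q\}\in\Gamma$ has a center $v(p,q)$;
\item[$(*)$] if $\{p,q\}\in\Gamma$ has center $v$ and $i\ne p,q$, then $\{p,i\}$ or $\{q,i\}$ is in $\Gamma$ with center $v$.
\end{itemize}

\emph{All centers coincide.} Suppose first that $\{p,q\},\{p,q'\}\in\Gamma$ with $q\ne q'$ have different centers $v\ne v'$. By $(*)$ for $\{p,q\}$ and $i=q'$, one of $\{p,q'\},\{q,q'\}$ is in $\Gamma$ with center $v$. It is not $\{p,q'\}$, whose center is $v'$, so $\{q,q'\}$ has center $v$. By $(*)$ for $\{p,q'\}$ and $i=q$, one of $\{p,q\},\{q,q'\}$ has center $v'$. But both have center $v$, a contradiction. So pairs in $\Gamma$ with a common row have equal centers. Now let $\{p,q\},\{p',q'\}\in\Gamma$ be disjoint. By $(*)$ one of $\{p,p'\},\{q,p'\}$ is in $\Gamma$ with center $v(p,q)$. It shares the row $p'$ with $\{p',q'\}$, so $v(p,q)=v(p',q')$.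

Let $v$ be the common center. Every crossing swap involves column $v$. Two placements with the same row at $v$ are connected by swaps that do not involve $v$, so they have the same status.
\end{proof}

\section{Averaging over the column: proof of Theorems~\ref{thm:main} and~\ref{thm:anykind}}\label{sec:average}

Since one column decides the status, the averages of the high sums and of the low sums can be computed exactly. Comparing them with $1+c$ and $c$ confines $(n-1)c$ to an open interval between consecutive integers.

Keep the standing assumption, and let $v$ be as in Proposition~\ref{prop:column}. Let $M$ be the set of rows which, placed at column $v$, make the placement high, and let $m=|M|$. Both statuses occur, so $1\le m\le n-1$. Let $\alpha$ and $\beta$ be the averages of $a_{iv}$ over $i\in M$ and over $i\notin M$, and put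
\[
\delta=\alpha-\beta\le1,\qquad W=\sum_ja_{jv}=m\alpha+(n-m)\beta .
\]
In the placements with row $i$ at column $v$, every other row $j$ stands equally often at each of the other $n-1$ columns, where its entries add up to $1-a_{jv}$. So the average of $S$ over these placements is
\[
a_{iv}+\sum_{j\ne i}\frac{1-a_{jv}}{n-1}
=a_{iv}+\frac{(n-1)-(W-a_{iv})}{n-1}
=1+\frac{n\,a_{iv}-W}{n-1}.
\]
Each row stands at column $v$ in the same number of placements. So the average of the high sums is the average of these values over $i\in M$, and the average of the low sums is their average over $i\notin M$. Since $n\alpha-W=(n-m)\delta$ and $n\beta-W=-m\delta$, we get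
\begin{equation}\label{eq:highlow}
\begin{aligned}
\text{average of the high sums}&=1+\frac{(n-m)\delta}{n-1}\le1+\frac{n-m}{n-1},\\
\text{average of the low sums}&=1-\frac{m\delta}{n-1}\ge1-\frac m{n-1}.
\end{aligned}
\end{equation}
High sums are greater than $1+c$ and low sums are less than $c$. Hence
\begin{equation}\label{eq:noninteger}
n-1-m<(n-1)c<n-m ,
\end{equation}
and $(n-1)c$ is not an integer.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $0\le k\le n-1$ and $c=\frac k{n-1}\in[0,1]$. If some card matrix had no sum in $I_k=[c,1+c]$, the standing assumption would hold for it, and \eqref{eq:noninteger} would say that $(n-1)c=k$ is not an integer. So $I_k$ has the $n$-card property. By Lemma~\ref{lem:lower} every closed interval with the property contains some $I_k$, so a minimal one equals some $I_k$. Conversely, a closed interval with the property inside $I_k$ contains some $I_l$. The $I_k$ are distinct intervals of equal length, so none contains another, and $l=k$. Hence the minimal intervals with the property are exactly $I_0,\dots,I_{n-1}$.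
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:anykind}]
If $J\supseteq I_k$, then $J$ contains a sum of every card matrix by Theorem~\ref{thm:main}. The converse is Lemma~\ref{lem:lower}. If we drop an endpoint of $I_k$, the remaining interval contains no closed interval of length $1$, hence no $I_l$.
\end{proof}

The special values of $c$ enter only in the last step. For every other $c\in(0,1)$, say $k-1<(n-1)c<k$, the standing assumption is satisfied by $E_k$, by \eqref{eq:Ek}.

\section{Gaps of length greater than one: proof of Theorem~\ref{thm:gaps}}\label{sec:gaps}

\begin{proof}[Proof of Theorem~\ref{thm:gaps}]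
Let $L<1<H$ be consecutive values of $S$ with $H-L>1$. We have $L<1$ and $L<H-1$, so we can choose $c$ with $L<c<1$ and $c<H-1$. Since $L\ge0$, $c\in[0,1]$. The interval $[c,1+c]$ is contained in $(L,H)$ and so contains no sum. Thus the standing assumption \eqref{eq:gap} holds, and low means $S\le L$, high means $S\ge H$. Proposition~\ref{prop:column} and the definition of $M$ in Section~\ref{sec:average} give the column $v$ and the set $M$ as claimed. Since $L$ is at least the average of the low sums and $H$ at most the average of the high sums, \eqref{eq:highlow} gives
\begin{equation}\label{eq:LH}
L\ge1-\frac{m\delta}{n-1}\ge1-\frac m{n-1},\qquad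
H\le1+\frac{(n-m)\delta}{n-1}\le1+\frac{n-m}{n-1},
\end{equation}
and therefore $H-L\le\frac{n\delta}{n-1}\le\frac n{n-1}$.

\emph{Equality.} Suppose $H-L=\frac n{n-1}$. Then $\delta=1$, so $\alpha=1$ and $\beta=0$. Since all entries lie in $[0,1]$, each row in $M$ has entry $1$ at $v$ and $0$ elsewhere, and each row not in $M$ has entry $0$ at $v$. Moreover $L$ equals the average of the low sums and $H$ that of the high sums, so all low sums equal $L$ and all high sums equal $H$. Let $i\notin M$. We show that $a_{ij}$ does not depend on $j\ne v$. Choose $h\in M$.
\begin{itemize}
\item If $n-m=1$, then $i$ is the only row outside $M$. Place $h$ at $v$ and $i$ at any column $j\ne v$. The remaining rows are in $M$ and contribute $0$, so $1+a_{ij}=H$.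
\item If $n-m\ge2$, take $i'\notin M$ with $i'\ne i$. Place $i'$ at $v$, and $i,h$ at any distinct columns $j,j'\ne v$. Swapping $i$ and $h$ leaves the row $i'$ at $v$, so both placements are low and have the same sum $L$. As $a_{hj}=a_{hj'}=0$, this gives $a_{ij}=a_{ij'}$.
\end{itemize}
Since $a_{iv}=0$ and row $i$ has sum $1$, we get $a_{ij}=\frac1{n-1}$ for all $j\ne v$. So $A$ is $E_{n-m}$ up to permuting rows and columns. Conversely, by \eqref{eq:Ek} the sums of $E_{n-m}$ are exactly $1-\frac m{n-1}$ and $1+\frac{n-m}{n-1}$, and these differ by $\frac n{n-1}$; permuting rows and columns does not change the set of sums.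

\emph{Gaps around $1$.} Let $x<1<y$ with $y-x>1$, and suppose that $A$ has no sum in $(x,y)$. The average of $S$ is $1$, and $1\in(x,y)$ is not a sum, so there are sums below $1$ and sums above $1$. Let $L$ be the largest sum below $1$ and $H$ the smallest sum above $1$. Then $L\le x$ and $H\ge y$, and $L,H$ are consecutive values with $H-L\ge y-x>1$. Put $k=n-m$, so that $1\le k\le n-1$. By \eqref{eq:LH},
\[
x\ge L\ge1-\frac{m}{n-1}=\frac{k-1}{n-1},\qquad y\le H\le1+\frac k{n-1},
\]
so $(x,y)\subseteq\left(\frac{k-1}{n-1},1+\frac k{n-1}\right)$. Conversely, if this inclusion holds for some $1\le k\le n-1$, then $E_k$ has no sum in $(x,y)$ by \eqref{eq:Ek}.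
\end{proof}

\begin{remark}
The hypothesis $H-L>1$ in Theorem~\ref{thm:gaps} cannot be weakened to $H-L\ge1$. Let $n=3$ and take the rows
\[
p=(1,0,0),\qquad q=(0,0,1),\qquad z=(\tfrac12,0,\tfrac12).
\]
Write a placement as the word of the rows at columns $1,2,3$. The sums are
\[
\begin{array}{c|cccccc}
\text{placement} & pqz & pzq & zpq & zqp & qpz & qzp\\ \hline
\text{sum} & \tfrac32 & 2 & \tfrac32 & \tfrac12 & \tfrac12 & 0
\end{array}
\]
so $L=\frac12$ and $H=\frac32$. No column decides on which side a sum lies: for each of the three columns, placements with row $z$ at that column occur on both sides. Here the even class $pqz,zpq,qzp$ has two sums that are at least $H$ and the odd class has one. This is the pattern $(2,1)$ that the star lemma excluded in the proof of Lemma~\ref{lem:patterns}. Indeed the difference $d=p-q=(1,0,-1)$ has $|d_j-d_{j'}|\ge1$ for all three pairs of columns; only the strict inequality rules this out.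
\end{remark}

\begin{thebibliography}{9}
\bibitem{cards}
\emph{Cards, Permutations, And Sums},
\url{https://cdm.ucalgary.ca/cdm/index.php/cdm/article/download/234/136}.
\end{thebibliography}

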